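\title{A Li--Yorke chaotic interval map whose inverse limit is hereditarily decomposable and contains no arc}

\begin{abstract}
We construct a continuous map $\varphi:[0,1]\to[0,1]$ that is Li--Yorke chaotic and whose inverse limit is hereditarily decomposable and contains no arc. We start from an explicit unimodal map $f$ whose periods are exactly the powers of $2$, blow up the dense backward orbit of its turning point to intervals, and map these intervals to one another by copies of an auxiliary map $g$. The inverse limit of $\varphi$ maps monotonically onto that of $f$, and each fiber is a point or a copy of the inverse limit of $g$. Decomposability comes from the base, chaos from the interval inserted at the turning point, and the absence of arcs from the fibers. The map $g$ is self-similar: it is the fixed point of a blow-up operator that is a contraction.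
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

An \emph{interval map} is a continuous map $\varphi:[0,1]\to[0,1]$. Its \emph{inverse limit} is the space
\[
\mathcal X_\varphi=\{(x_0,x_1,x_2,\dots)\in[0,1]^{\mathbb N}:\ \varphi(x_{n+1})=x_n\text{ for all }n\ge0\},\qquad \mathbb N=\{0,1,2,\dots\},
\]
with the topology inherited from the product; $\pi_n(x)=x_n$ is the $n$-th coordinate projection. A point of $\mathcal X_\varphi$ is a point $x_0$ together with a choice of an infinite past. Where $\varphi$ folds the interval, a point has several pasts, and the topology of $\mathcal X_\varphi$ records how the folds accumulate.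

A set $S\subseteq[0,1]$ is \emph{scrambled} if all distinct $x,y\in S$ satisfy
\[
\limsup_{n\to\infty}|\varphi^n(x)-\varphi^n(y)|>0\qquad\text{and}\qquad\liminf_{n\to\infty}|\varphi^n(x)-\varphi^n(y)|=0 ,
\]
that is, if the two orbits come arbitrarily close and separate again, infinitely often. The map $\varphi$ is \emph{Li--Yorke chaotic} if it has an uncountable scrambled set.

A \emph{continuum} is a nonempty compact connected metric space, and it is \emph{nondegenerate} if it has more than one point. A continuum is \emph{decomposable} if it is the union of two proper subcontinua, and \emph{indecomposable} otherwise. It is \emph{hereditarily decomposable} if each of its nondegenerate subcontinua is decomposable. An \emph{arc} is a space homeomorphic to $[0,1]$; arcs are hereditarily decomposable. A continuum is \emph{arc-like} if it is homeomorphic to an inverse limit of arcs with continuous surjective bonding maps.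

Two extreme cases show how the dynamics of $\varphi$ and the topology of $\mathcal X_\varphi$ are related.

If $\varphi$ does not fold, there is no chaos. Let $\varphi$ be nondecreasing or nonincreasing. Then $\varphi^2$ is nondecreasing, so the sequences $\varphi^{2n}(x)$ and $\varphi^{2n}(y)$ are monotone and converge to fixed points $p,q$ of $\varphi^2$. The distance $|\varphi^n(x)-\varphi^n(y)|$ tends to $|p-q|$ along even $n$ and to $|\varphi(p)-\varphi(q)|$ along odd $n$, and these numbers vanish together because $p=\varphi(\varphi(p))$ and $q=\varphi(\varphi(q))$. If moreover $\varphi$ is a homeomorphism, then $\pi_0$ is a homeomorphism of $\mathcal X_\varphi$ onto $[0,1]$, so $\mathcal X_\varphi$ is an arc.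

The tent map $\tau(x)=\min\{2x,2-2x\}$ folds as much as two branches can. It maps each of $[0,\frac12]$ and $[\frac12,1]$ onto $[0,1]$, so an orbit can visit these two halves in any prescribed order. If $k$ consecutive iterates starting with $\tau^n(x)$ lie in the left half, then $\tau^n(x)$ is within $2^{-k}$ of the fixed point $0$; if they lie in the right half, it is within $2^{-k}$ of the fixed point $\frac23$. Take uncountably many two-letter sequences any two of which agree infinitely often and differ infinitely often (Lemma~\ref{lem:words}), and let the $k$-th letter prescribe the half for a block of $k$ iterates: the resulting points form a scrambled set. The same covering property makes $\mathcal X_\tau$ indecomposable. Suppose $\mathcal X_\tau=A\cup A'$ with proper subcontinua $A,A'$. For large $n$ neither $\pi_n(A)$ nor $\pi_n(A')$ is $[0,1]$ (this follows from Lemma~\ref{lem:basic}(b), since $\pi_{n+1}(A)=[0,1]$ implies $\pi_n(A)=[0,1]$). But the intervals $\pi_{n+1}(A)$ and $\pi_{n+1}(A')$ cover $[0,1]$, so one of them contains $[0,\frac12]$ or $[\frac12,1]$, and its image $\pi_n(A)$ or $\pi_n(A')$ is $[0,1]$.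

So if $\mathcal X_\varphi$ is hereditarily decomposable, then $\varphi$ cannot act like the tent map on an invariant interval. Too little folding, on the other hand, produces arcs: if $L_0,L_1,\dots$ are nondegenerate intervals and $\varphi$ maps each $L_{n+1}$ homeomorphically onto $L_n$, then $\pi_0$ maps $\{x\in\mathcal X_\varphi: x_n\in L_n\text{ for all }n\}$ homeomorphically onto $L_0$. A map whose inverse limit contains no arc must therefore fold along every such sequence of intervals, however short they are. One might guess that a map which folds everywhere and is chaotic cannot avoid an indecomposable continuum in its inverse limit.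

Two facts are known. First, there is a Li--Yorke chaotic interval map $F$ such that $\mathcal X_F$ is hereditarily decomposable. Every nondegenerate subcontinuum of $\mathcal X_F$ is homeomorphic to an arc, to $\mathcal X_F$, or to a topological ray limiting to a copy of $\mathcal X_F$; in particular $\mathcal X_F$ contains arcs. Second, there is an arc-like hereditarily decomposable continuum that contains no arc. The following question comes from~\cite{chaos}.

\begin{quote}
\emph{Is there a Li--Yorke chaotic interval map $\varphi$ such that $\mathcal X_\varphi$ is hereditarily decomposable and contains no arc?}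
\end{quote}

\subsection{Results}

\begin{theorem}\label{thm:main}
There is a Li--Yorke chaotic interval map $\varphi$ such that $\mathcal X_\varphi$ is hereditarily decomposable and contains no arc.
\end{theorem}

The proof separates the three requirements. The next theorem produces a chaotic map whose inverse limit has a prescribed continuum $Y$ inserted densely, and reduces the two topological requirements to the same requirements for $Y$. A continuous map between continua is \emph{monotone} if all its fibers are connected, and \emph{period} means least period.

\begin{theorem}\label{thm:transfer}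
Let $g_k:[0,1]\to[0,1]$ $(k\ge0)$ be continuous maps with $g_k(0)=0$ and $g_k(1)=1$, and let
\[
Y=\{(\xi_k)_{k\ge0}\in[0,1]^{\mathbb N}:\ g_k(\xi_{k+1})=\xi_k\text{ for all }k\ge0\}.
\]
There is an interval map $\varphi$ with the following properties.
\begin{enumerate}
\item[(1)] $\varphi$ is Li--Yorke chaotic; there are $\delta>0$ and an uncountable scrambled set all of whose pairs satisfy $\limsup_n|\varphi^n(x)-\varphi^n(y)|\ge\delta$. The set of periods of $\varphi$ is exactly $\{2^m:m\ge0\}$, so $\varphi$ has zero topological entropy.
\item[(2)] There is a monotone surjection of $\mathcal X_\varphi$ onto a hereditarily decomposable continuum $\mathcal X_f$ that does not depend on $(g_k)$. Each of its fibers is a point or a copy of $Y$. Every nondegenerate subcontinuum of $\mathcal X_\varphi$ lies in a fiber that is a copy of $Y$, or contains such a fiber.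
\item[(3)] $\mathcal X_\varphi$ is hereditarily decomposable if and only if $Y$ is. $\mathcal X_\varphi$ contains no arc if and only if $Y$ contains no arc.
\end{enumerate}
\end{theorem}

If every $g_k$ is the identity, then $Y$ is an arc, and the theorem gives a chaotic map whose inverse limit is hereditarily decomposable and contains arcs. For Theorem~\ref{thm:main} we need a hereditarily decomposable $Y$ without arcs whose bonding maps fix $0$ and $1$. The definition of an arc-like continuum provides only surjective bonding maps, so we construct such a $Y$ directly.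

\begin{proposition}\label{prop:T}
There is a continuous map $g:[0,1]\to[0,1]$ with $g(0)=0$ and $g(1)=1$ such that $T=\mathcal X_g$ is hereditarily decomposable, contains no arc, and every nondegenerate subcontinuum of $T$ contains a copy of $T$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:transfer} with $g_k=g$ for all $k$, so that $Y=T$. The map $\varphi$ is Li--Yorke chaotic by (1), and $\mathcal X_\varphi$ is hereditarily decomposable and contains no arc by (3) and Proposition~\ref{prop:T}.
\end{proof}

For this $\varphi$, every nondegenerate subcontinuum of $\mathcal X_\varphi$ contains a copy of $T$: by (2) it contains one outright, or it is homeomorphic to a nondegenerate subcontinuum of $T$, to which Proposition~\ref{prop:T} applies.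

Both Theorem~\ref{thm:transfer} and Proposition~\ref{prop:T} rest on one construction, the blow-up of a countable dense set of points to intervals (Section~\ref{sec:blowup}). Section~\ref{sec:T} applies it to a three-branch map $z$ and obtains $g$. Section~\ref{sec:f} studies the unimodal map $f$, and Sections~\ref{sec:phi} and~\ref{sec:chaos} blow it up and prove Theorem~\ref{thm:transfer}.

\section{Inverse limits of intervals}\label{sec:tools}

\emph{Interval} means a nonempty compact interval, possibly a single point; an \emph{open interval} is a set $(a,b)$ with $a<b$. The length of an interval or open interval $L$ is $|L|$, and for $L=[a,b]$ we write $L^\circ=(a,b)$. Given intervals $E_n$ and continuous maps $f_n:E_{n+1}\to E_n$, let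
\[
\varprojlim(E_n,f_n)=\Bigl\{x\in\prod_{n\ge0}E_n:\ f_n(x_{n+1})=x_n\text{ for all }n\Bigr\}.
\]
For a continuous self-map $f$ of an interval $E$ we write $\mathcal X_f$ for the inverse limit with $E_n=E$ and $f_n=f$. A coordinate determines all earlier ones, so a point is determined by any infinite set of its coordinates, and deleting finitely many initial coordinates does not change the inverse limit up to homeomorphism. If $K$ is a subcontinuum of an inverse limit, then each $\pi_n(K)$ is an interval, $f_n(\pi_{n+1}(K))=\pi_n(K)$, and $K$ is nondegenerate if and only if some $\pi_n(K)$ is.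

\begin{lemma}\label{lem:basic}
Let $X=\varprojlim(E_n,f_n)$ be an inverse limit of intervals.
\begin{enumerate}
\item[(a)] $X$ is a continuum.
\item[(b)] If $K\subseteq X$ is closed, $x\in X$, and $x_n\in\pi_n(K)$ for all large $n$, then $x\in K$.
\item[(c)] If $A,A'$ are subcontinua of $X$ and $A\cap A'\ne\emptyset$, then $A\cap A'$ is a continuum.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $X^{(n)}$ of $x\in\prod_iE_i$ with $f_i(x_{i+1})=x_i$ for $i<n$ is homeomorphic to $\prod_{i\ge n}E_i$, so it is a continuum. The sets $X^{(n)}$ decrease, and the intersection of a decreasing sequence of continua is a continuum.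

(b) For large $n$ pick $a^{(n)}\in K$ with $n$-th coordinate $x_n$. It agrees with $x$ in the coordinates $0,\dots,n$, so $a^{(n)}\to x$.

(c) The sets $\pi_n(A)\cap\pi_n(A')$ are intervals, and $f_n$ maps the $(n+1)$-st into the $n$-th. By (b), $A\cap A'$ is their inverse limit, which is a continuum by (a).
\end{proof}

The next lemma is our basic source of decompositions.

\begin{lemma}\label{lem:interior}
If a continuum $K$ has a proper subcontinuum $A$ with nonempty interior in $K$, then $K$ is decomposable.
\end{lemma}

\begin{proof}
If $K\setminus A$ is connected, then $K=A\cup\overline{K\setminus A}$, and $\overline{K\setminus A}$ is a subcontinuum that misses the interior of $A$. Otherwise $K\setminus A=U\cup V$ with $U,V$ nonempty, disjoint and open in $K$. The sets $A\cup U=K\setminus V$ and $A\cup V=K\setminus U$ are closed and proper, and their union is $K$. Suppose $A\cup U=P\cup R$ with $P,R$ disjoint, closed and nonempty. The connected set $A$ lies in one of them, say in $P$, and then $R\subseteq U$. The set $P\cup V=P\cup(A\cup V)$ is closed and disjoint from $R$, and $K=R\cup(P\cup V)$, contradicting the connectedness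 of $K$. So $A\cup U$ is connected, and the same argument with $U$ and $V$ exchanged applies to $A\cup V$.
\end{proof}

A nondegenerate subcontinuum of an arc is an arc. To recognize that a space is \emph{not} an arc we use the following.

\begin{lemma}\label{lem:notarc}
Let $m$ be a continuous map of an arc onto a continuum $M$ such that $m^{-1}(L)$ is connected for every subcontinuum $L\subseteq M$. Then every nondegenerate subcontinuum of $M$ has nonempty interior in $M$.
\end{lemma}

\begin{proof}
Let the arc be $[0,1]$, let $C\subseteq M$ be a nondegenerate subcontinuum, and let $m^{-1}(C)=[a,b]$. The closed set $m([0,a])\cup m([b,1])$ contains $M\setminus C$ and meets $C$ only in $m(a)$ and $m(b)$. Its complement $C\setminus\{m(a),m(b)\}$ is open in $M$, and it is nonempty because $C$ is infinite.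
\end{proof}

Finally, where pasts are unique the inverse limit is locally an arc, and every subcontinuum passing through such a place decomposes.

\begin{lemma}\label{lem:unique}
Let $f:E\to E$ be continuous on an interval $E$, and let $W\subseteq E$ be open in $E$, with $f^{-1}(W)\subseteq W$ and $f$ injective on $f^{-1}(W)$. If $K\subseteq\mathcal X_f$ is a nondegenerate subcontinuum and $\pi_N(K)\cap W\neq\emptyset$ for some $N$, then $K$ is decomposable.
\end{lemma}

\begin{proof}
If $x\in\mathcal X_f$ and $x_N\in W$, then $x_{N+1}$ is the only preimage of $x_N$ and lies in $W$; by induction $x_N$ determines $x$. So $\pi_N$ is injective on $\pi_N^{-1}(W)$. In particular $\pi_N(K)$ is nondegenerate, since otherwise $K$ would be a point. As $W$ is open in $E$, there are $u<v$ with $[u,v]\subseteq W\cap\pi_N(K)$ and $[u,v]\ne\pi_N(K)$. The map $\pi_N$ is a continuous bijection of the compact set $A=\{x\in K:x_N\in[u,v]\}$ onto $[u,v]$, so $A$ is an arc. It is a proper subset of $K$ and contains the nonempty relatively open set $\{x\in K:x_N\in(u,v)\}$. Lemma~\ref{lem:interior} applies.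
\end{proof}

\section{Blowing up points to intervals}\label{sec:blowup}

Let $\mathcal C$ be the set of continuous maps $u:[0,1]\to[0,1]$ with $u(0)=0$ and $u(1)=1$. An inverse limit of copies of $[0,1]$ with bonding maps in $\mathcal C$ is nondegenerate, since it contains the constant sequences $0$ and $1$.

\subsection{One fixed point}\label{sub:onepoint}

The whole method is visible when one point is blown up for the identity map. Let $u\in\mathcal C$, $I=[\frac13,\frac23]$, and $A(\xi)=(1+\xi)/3$, which maps $[0,1]$ onto $I$. Define
\[
\psi(t)=t\quad(t\notin I),\qquad \psi=A\circ u\circ A^{-1}\quad\text{on }I .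
\]
This map is continuous exactly because $u$ fixes $0$ and $1$. Let $\theta:[0,1]\to[0,\frac23]$ collapse $I$ to the point $\frac13$: it is $t$ on $[0,\frac13]$, $\frac13$ on $I$, and $t-\frac13$ on $[\frac23,1]$. Then $\theta\circ\psi=\theta$, so $\psi$ lies over the identity map of $[0,\frac23]$, whose inverse limit is an arc.

Since $\psi(I)=I$, a point $c\notin I$ is its own only preimage, so a point of $\mathcal X_\psi$ with a coordinate outside $I$ is a constant sequence. Hence $\mathcal X_\psi$ consists of three pieces: the arc of constant sequences with value in $[0,\frac13]$, the set $M$ of sequences with all coordinates in $I$, which $A$ identifies with $\mathcal X_u$, and the arc of constant sequences with value in $[\frac23,1]$. One point of the base arc has been replaced by a copy of $\mathcal X_u$.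

Now let $K\subseteq\mathcal X_\psi$ be a subcontinuum that \emph{crosses} the blown-up point: it contains a constant sequence with value below $\frac13$ and one with value above $\frac23$. Then $\pi_n(K)=[a_n,b_n]$ with $a_n<\frac13$ and $b_n>\frac23$. As $\psi$ maps such an interval onto itself, $a_n=a$ and $b_n=b$ do not depend on $n$, and Lemma~\ref{lem:basic}(b) shows that $K$ is the union of $M$ with the constant sequences with values in $[a,\frac13]$ and in $[\frac23,b]$. We read off three facts.
\begin{itemize}
\item $K$ contains all of $M$. So $K$ is not an arc unless $\mathcal X_u$ is an arc.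
\item $K$ is decomposable, whatever $u$ is: it is the union of $M$ with the left arc and of $M$ with the right arc. This decomposition is pulled back from the base.
\item Points of the base that lie on opposite sides of $\frac13$ lift to points at distance greater than $|I|$, however close they were.
\end{itemize}
The first fact destroys arcs, the second preserves decomposability, and the third will create chaos. Arcs survive in $\mathcal X_\psi$ for two reasons: they may avoid the blown-up point, and they may lie inside $M$. We remove the first possibility by blowing up a dense set, and the second, in Section~\ref{sec:T}, by the choice of $u$.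

\subsection{The construction}\label{sub:construction}

Let $E=[e_0,e_1]$ be a nondegenerate interval, $f:E\to E$ continuous, and $B\subseteq E$ countable. Put $B^*=\{b\in B:f(b)\in B\}$, and assume:
\begin{enumerate}
\item[(B1)] $B\subseteq(e_0,e_1)$, and $B$ is dense in $E$;
\item[(B2)] $f^{-1}(B)\subseteq B$;
\item[(B3)] $f$ is strictly monotone on a neighborhood of each $b\in B^*$;
\item[(B4)] signs $\sigma(b)\in\{+1,-1\}$, $b\in B$, are given such that for $b\in B^*$ we have $\sigma(b)=\sigma(f(b))$ if $f$ increases at $b$, and $\sigma(b)=-\sigma(f(b))$ if $f$ decreases at $b$.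
\end{enumerate}

First we insert an interval at each point of $B$. Choose $\omega_b>0$ with $\sum_{b\in B}\omega_b=\frac12$, put $\kappa=1/(2(e_1-e_0))$, and define on $E$
\[
H^-(x)=\kappa(x-e_0)+\sum_{b<x}\omega_b,\qquad H^+(x)=\kappa(x-e_0)+\sum_{b\le x}\omega_b .
\]
Then $H^-(e_0)=H^+(e_0)=0$ and $H^-(e_1)=H^+(e_1)=1$, and $H^-(x)\le H^+(x)<H^-(y)$ for $x<y$. The function $H^-$ is left-continuous, because the sets $\{b<y\}$ increase to $\{b<x\}$ as $y\uparrow x$, and $H^+$ is right-continuous, because the sets $\{b\le y\}$ decrease to $\{b\le x\}$ as $y\downarrow x$. The intervals $[H^-(x),H^+(x)]$, $x\in E$, are disjoint and ordered as the points $x$ are. They cover $[0,1]$: given $t$, let $x=\sup\{y\in E:H^-(y)\le t\}$. Then $H^-(x)\le t$ by left continuity. If $x=e_1$, then $t\le1=H^+(x)$; otherwise $H^+(y)\ge H^-(y)>t$ for all $y>x$, and $H^+(x)\ge t$ by right continuity.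

Let $\theta:[0,1]\to E$ send $[H^-(x),H^+(x)]$ to $x$. It is nondecreasing and onto, hence continuous. Its nondegenerate fibers are the intervals $I_b=\theta^{-1}(b)$, $b\in B$, with $|I_b|=\omega_b\le\frac12$. Let $A_b:[0,1]\to I_b$ be the affine homeomorphism that is increasing if $\sigma(b)=+1$ and decreasing if $\sigma(b)=-1$.

Now we lift $f$. Let a map $v_b\in\mathcal C$ be given for each $b\in B^*$, and put
\[
\varphi=A_{f(b)}\circ v_b\circ A_b^{-1}\quad\text{on }I_b\qquad(b\in B^*).
\]
For every other $t\in[0,1]$ we have $f(\theta(t))\notin B$, by (B2) if $\theta(t)\notin B$ and by the definition of $B^*$ if $\theta(t)\in B\setminus B^*$; let $\varphi(t)$ be the only point of $\theta^{-1}(f(\theta(t)))$. Then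
\begin{equation}\label{eq:semi}
\theta\circ\varphi=f\circ\theta .
\end{equation}
We call $\varphi$ the \emph{blow-up of $f$ along $B$ with fiber maps $(v_b)$}.

Without (B2), a point $x\notin B$ could have $f(x)\in B$; if $f$ were strictly monotone near $x\in E^\circ$, then \eqref{eq:semi} would send the two sides of the point $\theta^{-1}(x)$ to opposite sides of $I_{f(x)}$, and $\varphi$ could not be continuous. Condition (B4) is a true restriction, since it fails at a fixed point $b\in B$ where $f$ decreases. For $b\in B\setminus B^*$ the map $\varphi$ is constant on $I_b$ and no monotonicity is required; this is what will allow us to blow up a turning point.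

\begin{lemma}\label{lem:cont}
The map $\varphi$ is continuous.
\end{lemma}

\begin{proof}
Let $t_k\to t$. By \eqref{eq:semi}, every limit point $s$ of $(\varphi(t_k))$ satisfies $\theta(s)=f(\theta(t))$. If $f(\theta(t))\notin B$, this forces $s=\varphi(t)$.

Otherwise $b=\theta(t)\in B^*$. The restriction of $\varphi$ to $I_b$ is continuous, so we may assume that $t_k\notin I_b$ for all $k$; then $t$ is an endpoint of $I_b$. For large $k$ the point $\theta(t_k)$ is close to $b$, to the right of $b$ if $t$ is the right endpoint and to the left if $t$ is the left one. By (B3), $f(\theta(t_k))$ lies strictly on one side of $f(b)$: the same side if $f$ increases at $b$, the other side if $f$ decreases. So $\varphi(t_k)$ lies outside $I_{f(b)}$ on that side, while the limit points lie in $I_{f(b)}$; hence $\varphi(t_k)$ converges to the endpoint of $I_{f(b)}$ on that side. This endpoint is $\varphi(t)$. Indeed $v_b$ fixes $0$ and $1$, so $\varphi$ sends $A_b(0)$ to $A_{f(b)}(0)$ and $A_b(1)$ to $A_{f(b)}(1)$, and by (B4) this matches left with left and right with right if $f$ increases at $b$, and left with right and right with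 left if $f$ decreases.
\end{proof}

\subsection{The induced map of inverse limits}

By \eqref{eq:semi}, the formula $\Theta(x)_n=\theta(x_n)$ defines a continuous map $\Theta:\mathcal X_\varphi\to\mathcal X_f$.

\begin{lemma}\label{lem:fibers}
\begin{enumerate}
\item[(a)] For every subcontinuum $L\subseteq\mathcal X_f$ the set $\Theta^{-1}(L)$ is a continuum. In particular $\Theta$ is a monotone surjection.
\item[(b)] Let $y\in\mathcal X_f$. If no $y_n$ is in $B$, then $\Theta^{-1}(y)$ is a point. If $y_N\in B$, then $y_{n+1}\in B^*$ for all $n\ge N$, and
\[
x\longmapsto\bigl(A_{y_n}^{-1}(x_n)\bigr)_{n\ge N}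
\]
is a homeomorphism of $\Theta^{-1}(y)$ onto the space of sequences $(\xi_n)_{n\ge N}$ in $[0,1]$ with $v_{y_{n+1}}(\xi_{n+1})=\xi_n$ for all $n\ge N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The sets $\theta^{-1}(\pi_n(L))$ are intervals, since $\theta$ is nondecreasing and onto, and $\varphi$ maps the $(n+1)$-st into the $n$-th by \eqref{eq:semi}. By Lemma~\ref{lem:basic}(b), $\Theta(x)\in L$ if and only if $\theta(x_n)\in\pi_n(L)$ for all $n$. So $\Theta^{-1}(L)$ is the inverse limit of these intervals. Taking for $L$ a point shows that fibers are nonempty and connected.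

(b) If no $y_n$ is in $B$, every $\theta^{-1}(y_n)$ is a point. If $y_N\in B$, then (B2) gives $y_n\in B$ for $n\ge N$, so $y_{n+1}\in B^*$ with $f(y_{n+1})=y_n$. The fiber is the inverse limit of the intervals $\theta^{-1}(y_n)$ under $\varphi$. Delete the coordinates below $N$. For $n\ge N$ the bonding map $I_{y_{n+1}}\to I_{y_n}$ is $A_{y_n}\circ v_{y_{n+1}}\circ A_{y_{n+1}}^{-1}$, which the charts $A_{y_n}$ turn into $v_{y_{n+1}}$.
\end{proof}

The next two lemmas are the general forms of the second and first facts of Section~\ref{sub:onepoint}.

\begin{lemma}\label{lem:lift}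
If $K\subseteq\mathcal X_\varphi$ is a subcontinuum and $\Theta(K)$ is decomposable, then $K$ is decomposable.
\end{lemma}

\begin{proof}
Let $\Theta(K)=L_1\cup L_2$ with proper subcontinua $L_i$, and put $K_i=K\cap\Theta^{-1}(L_i)$. Then $\Theta(K_i)=L_i$, so $K_i$ is nonempty and different from $K$. It is a continuum by Lemmas~\ref{lem:fibers}(a) and~\ref{lem:basic}(c), and $K=K_1\cup K_2$.
\end{proof}

A subcontinuum $K$ may meet a fiber of $\Theta$ in a proper part of it. To find a fiber that $K$ contains entirely we need a point $y$ that $\Theta(K)$ crosses, in the sense that $y_n$ is interior to $\pi_n(\Theta(K))$ for all large $n$. The intermediate value theorem carries interior points backward, and the density of $B$ lets us start in $B$.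

\begin{lemma}\label{lem:swallow}
If $K\subseteq\mathcal X_\varphi$ is a subcontinuum and $\Theta(K)$ is nondegenerate, then $K\supseteq\Theta^{-1}(y)$ for some $y\in\mathcal X_f$ with $y_n\in B$ for all large $n$.
\end{lemma}

\begin{proof}
Let $L_n=\pi_n(\Theta(K))$, so that $f(L_{n+1})=L_n$. Choose $N$ with $L_N$ nondegenerate and, by (B1), a point $y_N\in B\cap L_N^\circ$. Given $y_n\in L_n^\circ$ with $n\ge N$, there are $s,t\in L_{n+1}$ with $f(s)<y_n<f(t)$, so some $y_{n+1}$ strictly between $s$ and $t$ has $f(y_{n+1})=y_n$, and $y_{n+1}\in L_{n+1}^\circ$. Put $y_n=f^{N-n}(y_N)$ for $n<N$. Then $y\in\mathcal X_f$, and $y_n\in B$ for $n\ge N$ by (B2). For $n\ge N$ the interval $\pi_n(K)$ is mapped by $\theta$ onto $L_n$, which has points on both sides of $y_n$. So $\pi_n(K)$ has points on both sides of $I_{y_n}$ and therefore contains $I_{y_n}$. If $x\in\Theta^{-1}(y)$, then $x_n\in I_{y_n}\subseteq\pi_n(K)$ for $n\ge N$, and $x\in K$ by Lemma~\ref{lem:basic}(b).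
\end{proof}

\section{A self-similar continuum without arcs}\label{sec:T}

We prove Proposition~\ref{prop:T}. By Lemma~\ref{lem:swallow}, a blow-up along a dense set leaves only the arcs inside the fibers to deal with. One could blow up each fiber again, and so on forever. We do all these steps at once by asking that $g$ be a blow-up whose fiber maps are $g$ itself. The inserted intervals have length at most $\frac12$, so this is a fixed point equation for a contraction, and a nondegenerate continuum cannot sit inside a fiber, inside a fiber, and so on indefinitely.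

The base map must fix $0$ and $1$, and its inverse limit must be hereditarily decomposable. It must also fail to be an arc: over the identity map with all signs $+1$, the blow-up with identity fiber maps is the identity, so the fixed point would be the identity and its inverse limit an arc.

\subsection{The base map $z$}

Let $z:[0,1]\to[0,1]$ be given by
\[
z(x)=3x\ \text{ on }[0,\tfrac13],\qquad z(x)=\tfrac43-x\ \text{ on }[\tfrac13,\tfrac23],\qquad z(x)=x\ \text{ on }[\tfrac23,1],
\]
and let $C\subseteq\mathcal X_z$ be the set of points with all coordinates in $[\frac23,1]$. These are the constant sequences with value in $[\frac23,1]$, so $C$ is an arc. Since $z\ge\frac23$ on $[\frac13,1]$, we have $z^{-1}([0,\frac23))=[0,\frac29)$, where $z(x)=3x$. Thus a point outside $C$ has some $x_N<\frac23$ and continues as $x_N/3,x_N/9,\dots$; the number $3^Nx_N$ does not depend on such $N$ and parametrizes $\mathcal X_z\setminus C$ by $[0,\infty)$. By the next lemma this ray accumulates on all of $C$, as in the closure of the graph of $\sin(1/x)$.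

\begin{lemma}\label{lem:z}
The continuum $\mathcal X_z$ is hereditarily decomposable, and the arc $C$ has empty interior in $\mathcal X_z$.
\end{lemma}

\begin{proof}
Let $K\subseteq\mathcal X_z$ be a nondegenerate subcontinuum. If $K\subseteq C$, then $K$ is an arc. Otherwise some $\pi_N(K)$ meets $W=[0,\frac23)$, and Lemma~\ref{lem:unique} applies, because $z^{-1}(W)=[0,\frac29)\subseteq W$ and $z$ is injective there.

For $c\in[\frac23,1]$ and any $N$, the sequence with coordinates $0,\dots,N$ equal to $c$ and further coordinates $c/3,c/9,\dots$ lies in $\mathcal X_z\setminus C$. As $N\to\infty$ these points converge to the constant sequence $c$.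
\end{proof}

We blow up a dense set of fixed points of $z$ together with all their preimages. Let $D\subseteq(\frac23,1)$ be countable and dense in $[\frac23,1]$, and let $B=\bigcup_{n\ge0}z^{-n}(D)$.

\begin{lemma}\label{lem:Bz}
The set $B$ is countable, $z(B)\subseteq B$, and {\rm(B1)--(B4)} hold for $z$ and $B$ with suitable signs.
\end{lemma}

\begin{proof}
Every point has at most three preimages, so $B$ is countable. The inclusion $z^{-1}(B)\subseteq B$ holds by definition, and $z(B)\subseteq B$ because $z$ fixes every point of $D$. Thus $B^*=B$. The points $0,\frac23,1$ are fixed points outside $D$, so they are not in $B$, and neither is $\frac13$, because $z(\frac13)=1$. Hence $B\subseteq(0,1)$ and $z$ is strictly monotone near each point of $B$.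

To prove density, let $U\subseteq(0,1)$ be an open interval. If $U$ meets $(\frac23,1)$, it meets $D$. If $U$ meets $(\frac13,\frac23)$, then $z(U)$ contains a nonempty open subset of $(\frac23,1)$, so $z(U)$ meets $D$ and $U$ meets $B$. In the remaining case $U=(a,b)$ with $0<b\le\frac13$. Let $k\ge1$ be least with $3^kb>\frac13$. Then $z^k(U)=(3^ka,3^kb)$ is an open interval in $(0,1)$ that falls under one of the first two cases, so it meets $B$, and so does $U$.

For the signs, let $n(b)$ be the least $n$ with $z^n(b)\in D$. Put $\sigma(b)=+1$ for $b\in D$. For $b\notin D$ we have $n(z(b))=n(b)-1$, and the rule in (B4) defines $\sigma(b)$ by recursion on $n(b)$. For $b\in D$ the rule holds because $z(b)=b$ and $z$ increases at $b$.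
\end{proof}

\subsection{The fixed point $g$}

Fix weights $\omega_b$, and with them $\theta$, $I_b$ and $A_b$, as in Section~\ref{sub:construction}. For $u\in\mathcal C$ let $\Phi(u)$ be the blow-up of $z$ along $B$ with all fiber maps equal to $u$. It is continuous by Lemma~\ref{lem:cont}. It fixes $0$ and $1$, because these points are fixed by $z$ and $\theta^{-1}(0)=\{0\}$, $\theta^{-1}(1)=\{1\}$. So $\Phi$ maps $\mathcal C$ to $\mathcal C$. Outside $\bigcup_bI_b$ the map $\Phi(u)$ does not depend on $u$, and for $t=A_b(\xi)\in I_b$,
\[
|\Phi(u)(t)-\Phi(v)(t)|=\omega_{z(b)}\,|u(\xi)-v(\xi)|\le\tfrac12\,\|u-v\|,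
\]
where $\|\cdot\|$ is the supremum norm. The set $\mathcal C$ is nonempty and closed in the space of continuous functions, hence complete, so $\Phi$ has a fixed point $g\in\mathcal C$ by the contraction principle:
\[
\theta\circ g=z\circ\theta,\qquad g\circ A_b=A_{z(b)}\circ g\quad(b\in B).
\]
Let $T=\mathcal X_g$, a nondegenerate continuum, and let $\Theta:T\to\mathcal X_z$ be the induced map. Since $z^{-1}(B)\subseteq B$ and $z(B)\subseteq B$, a point $y\in\mathcal X_z$ has either no coordinate in $B$ or all of them. In the second case Lemma~\ref{lem:fibers}(b) holds with $N=0$ and says that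
\begin{equation}\label{eq:zoom}
\Theta^{-1}(y)\to T,\qquad x\mapsto\bigl(A_{y_n}^{-1}(x_n)\bigr)_{n\ge0},
\end{equation}
is a homeomorphism. It magnifies \emph{every} coordinate by a factor of at least $2$; this is where $z(B)\subseteq B$ is needed.

\begin{lemma}\label{lem:descent}
Every nondegenerate subcontinuum $K$ of $T$ is homeomorphic to a subcontinuum $\widehat K$ of $T$ with $\Theta(\widehat K)$ nondegenerate.
\end{lemma}

\begin{proof}
Put $K_0=K$. If $K_j$ is a nondegenerate subcontinuum of $T$ and $\Theta(K_j)$ is a point $y$, then the fiber over $y$ is nondegenerate, so all $y_n$ are in $B$. Let $K_{j+1}$ be the image of $K_j$ under \eqref{eq:zoom}. It is homeomorphic to $K_j$, and $|\pi_n(K_j)|=\omega_{y_n}|\pi_n(K_{j+1})|\le\frac12|\pi_n(K_{j+1})|$ for all $n$. If this went on forever, we would get $|\pi_n(K)|\le2^{-j}$ for all $j$ and $n$, and $K$ would be a point. So some $\Theta(K_j)$ is nondegenerate; take $\widehat K=K_j$.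
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:T}]
Let $K\subseteq T$ be a nondegenerate subcontinuum and take $\widehat K$ from Lemma~\ref{lem:descent}. The continuum $\Theta(\widehat K)$ is decomposable by Lemma~\ref{lem:z}, so $\widehat K$ and $K$ are decomposable by Lemma~\ref{lem:lift}. By Lemma~\ref{lem:swallow}, $\widehat K$ contains a fiber over a point with coordinates in $B$, which is a copy of $T$ by \eqref{eq:zoom}; so $K$ contains a copy of $T$.

The continuum $T$ is not an arc: otherwise Lemma~\ref{lem:notarc}, applied to $\Theta$ by way of Lemma~\ref{lem:fibers}(a), would give $C$ nonempty interior in $\mathcal X_z$, contrary to Lemma~\ref{lem:z}. If $T$ contained an arc, this arc would contain a copy of $T$, and $T$, being homeomorphic to a nondegenerate subcontinuum of an arc, would be an arc.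
\end{proof}

\section{A unimodal map that reproduces itself at half the scale}\label{sec:f}

For Theorem~\ref{thm:transfer} we need a base map $f$ and a point, which will be the turning point $0$, with three properties. The backward orbit of $0$ must be dense, so that it can serve as $B$. Orbits must be able to return closer and closer to $0$, on a side chosen freely at each return, so that the inserted interval $I_0$ creates scrambled pairs. And $\mathcal X_f$ must be hereditarily decomposable, which rules out obtaining this freedom from a copy of the tent map. All three follow if the second iterate of $f$ near $0$ is a copy of $f$ at half the scale.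

\subsection{Definition and renormalization}

Let $h(x)=-2x$. We look for an even map $f$ of $[-1,1]$ with $f^2=h^{-1}\circ f\circ h$ on $[-\frac12,\frac12]$, that is, $f(f(x))=-\frac12f(2x)$. If $f$ sends $[-\frac12,\frac12]$ into an interval on which $f(x)=\frac52-3x$, the equation reads $\frac52-3f(x)=-\frac12f(2x)$ and determines $f(x)$ from $f(2x)$. This leads to the following definition: $f:[-1,1]\to\mathbb R$ is even, $f(0)=1$, and
\[
f(x)=\begin{cases}
\frac52-3x, & \frac34\le x\le1,\\[2pt]
\frac74-2x, & \frac12\le x\le\frac34,\\[2pt]
1-\frac16\bigl(1-f(2x)\bigr), & 0<x\le\frac12 .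
\end{cases}
\]
The third line defines $f$ on $(2^{-k-1},2^{-k}]$ by recursion on $k\ge1$, and it also holds at $x=0$. The formulas agree where they overlap: the first two give $f(\frac34)=\frac14$, and, as $f(1)=-\frac12$, the last two give $f(\frac12)=\frac34$. Put
\[
E=[-\tfrac12,1],\qquad J_0=[-\tfrac12,\tfrac12],\qquad G=(\tfrac12,\tfrac34),\qquad J_1=[\tfrac34,1],
\]
so that $E$ is the disjoint union of $J_0$, $G$ and $J_1$; see Figure~\ref{fig:f}. The base map of the blow-up is $f|_E$, and $\mathcal X_f$ always denotes the inverse limit of $f|_E$. We need $f$ on $[-1,1]$ because $h$ maps $J_0$ onto $[-1,1]$.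

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.6]
\fill[gray!20] (-0.5,0.75) rectangle (0.5,1);
\fill[gray!20] (0.75,-0.5) rectangle (1,0.5);
\draw (-0.5,-0.5) rectangle (1,1);
\draw[dashed] (-0.5,-0.5) -- (1,1);
\draw[dotted] (0.5,-0.5) -- (0.5,1) (0.75,-0.5) -- (0.75,1) (-0.5,0.5) -- (1,0.5) (-0.5,0.75) -- (1,0.75);
\draw[thick] (-0.5,0.75) -- (-0.375,0.875) -- (-0.25,0.9583) -- (-0.1875,0.9792) -- (-0.125,0.9931) -- (0,1) -- (0.125,0.9931) -- (0.1875,0.9792) -- (0.25,0.9583) -- (0.375,0.875) -- (0.5,0.75) -- (0.75,0.25) -- (1,-0.5);
\fill (0.5833,0.5833) circle (0.015);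
\node[below] at (0,-0.5) {$J_0$};
\node[below] at (0.625,-0.5) {$G$};
\node[below] at (0.875,-0.5) {$J_1$};
\node[left] at (-0.5,0) {$J_0$};
\node[left] at (-0.5,0.625) {$G$};
\node[left] at (-0.5,0.875) {$J_1$};
\end{tikzpicture}
\caption{The graph of the unimodal map $f$ on $E=[-\frac12,1]$; its linear pieces accumulate at the turning point $0$. The shaded boxes $J_0\times J_1$ and $J_1\times J_0$ show that $f$ sends $J_0=[-\frac12,\frac12]$ and $J_1=[\frac34,1]$ into each other. Only points of the gap $G=(\frac12,\frac34)$ are mapped into $G$, and the marked fixed point $\frac7{12}$ lies in $G$.}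
\label{fig:f}
\end{figure}

\begin{lemma}\label{lem:f}
\begin{enumerate}
\item[(a)] $f$ is continuous, strictly decreasing on $[0,1]$, and $|f(x)-f(y)|\le|x-y|$ for $x,y\in J_0$.
\item[(b)] $f([-1,1])=f(E)=E$, $f(J_0)=J_1$, and $f(J_1)=[-\frac12,\frac14]\subseteq J_0$. Every point of $E$ that $f$ maps into $G$ lies in $G$.
\item[(c)] For $m\ge0$ the interval $[-2^{-m},2^{-m}]$ is mapped into itself by $f^{2^m}$, and on it
\begin{equation}\label{eq:renorm}
f^{j2^m}=h^{-m}\circ f^j\circ h^m\qquad(j\ge0).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On $[2^{-k-1},2^{-k}]$ the recursion gives $f(x)=1-6^{-k}\bigl(1-f(2^kx)\bigr)$ with $2^kx\in[\frac12,1]$. So there $f$ is continuous and piecewise linear with slopes $-2\cdot3^{-k}$ and $-3\cdot3^{-k}$, and $0\le1-f\le\frac32\,6^{-k}$. The last estimate gives continuity at $0$. For $k\ge1$ the slopes have absolute value at most $1$, so $|f(x)-f(y)|=|f(|x|)-f(|y|)|\le|x-y|$ on $J_0$.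

(b) The images follow from (a), evenness, and the values $f(0)=1$, $f(\frac12)=\frac34$, $f(\frac34)=\frac14$, $f(1)=-\frac12$. The last claim holds because $f(J_0\cup J_1)$ misses $G$.

(c) For $x\in J_0$ we have $f(x)\in J_1$, so
\[
f^2(x)=\tfrac52-3f(x)=-\tfrac12+3\bigl(1-f(x)\bigr)=-\tfrac12+\tfrac12\bigl(1-f(2x)\bigr)=-\tfrac12f(2x)=h^{-1}fh(x).
\]
We use induction on $m$; the case $m=0$ is trivial. If \eqref{eq:renorm} holds for $m$ and $|x|\le2^{-m-1}$, then $h^m(x)\in J_0$, so $f^{2^{m+1}}(x)=h^{-m}f^2h^m(x)=h^{-m-1}fh^{m+1}(x)$. As $f([-1,1])\subseteq[-1,1]$, this value lies in $[-2^{-m-1},2^{-m-1}]$, and iterating $j$ times gives \eqref{eq:renorm} for $m+1$.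
\end{proof}

By (b), an orbit that starts in $J_0\cup J_1$ alternates between $J_0$ and $J_1$. The remaining proofs of this section follow one pattern: what happens in $G$ is affine, and what happens in $J_0\cup J_1$ is, by \eqref{eq:renorm}, a half-size copy of the original problem.

\subsection{The orbit and the preimages of the turning point}

\begin{lemma}\label{lem:notper}
The point $0$ is not periodic.
\end{lemma}

\begin{proof}
Suppose $n\ge1$ is least with $f^n(0)=0$. Odd iterates of $0$ lie in $J_1$, so $n$ is even. Then \eqref{eq:renorm} gives $0=f^n(0)=h^{-1}f^{n/2}(0)$, so $f^{n/2}(0)=0$ with $1\le n/2<n$.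
\end{proof}

\begin{lemma}\label{lem:dense}
The set $\widetilde B=\{x\in[-1,1]:f^n(x)=0\text{ for some }n\ge0\}$ is dense in $[-1,1]$.
\end{lemma}

\begin{proof}
Call an open interval in $[-1,1]$ that misses $\widetilde B$ a \emph{gap}. We show that for every gap $U$ there is a gap of length at least $2|U|$; as lengths are bounded by $2$, there are then no gaps. Since $0\in\widetilde B$ and $\widetilde B=-\widetilde B$, we may assume $U\subseteq(0,1)$. Since $f^{-1}(\widetilde B)\subseteq\widetilde B$, the images of $U$ under iterates of $f$ miss $\widetilde B$.

If $U\subseteq[\frac12,1]$, then $f$ has slopes $-2$ and $-3$ there, so $f(U)$ is a gap of length at least $2|U|$.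

If $U\subseteq[0,\frac12]$, then $h(U)$ is an open interval of length $2|U|$ in $[-1,0]$. It is a gap: if $x\in U$ and $f^n(h(x))=0$, then $f^{2n}(x)=h^{-1}f^nh(x)=0$ by \eqref{eq:renorm}.

It remains to treat $\frac12\in U$. Here $f$ alone need not expand $U$, so we first confine $U$ by nearby points of $\widetilde B$ and then use $f^2$. We have
\[
f(\tfrac56)=0,\qquad f(\tfrac5{12})=1-\tfrac16=\tfrac56,\qquad f(\tfrac23)=\tfrac5{12},\qquad f(\tfrac{13}{24})=\tfrac23 ,
\]
so $\frac5{12},\frac{13}{24}\in\widetilde B$ and $U\subseteq(\frac5{12},\frac{13}{24})$. On $[\frac5{12},\frac12]$ we have $2x\in J_1$ and $f^2(x)=-\frac12f(2x)=3x-\frac54$. On $[\frac12,\frac{13}{24}]$ we have $f(x)\in[\frac23,\frac34]$ and $f^2(x)=\frac74-2(\frac74-2x)=4x-\frac74$. So $f^2$ increases on $U$ with slopes $3$ and $4$, and $f^2(U)$ is a gap of length at least $3|U|$.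
\end{proof}

\subsection{Decomposability and periods}

\begin{lemma}\label{lem:fHD}
The continuum $\mathcal X_f$ is hereditarily decomposable.
\end{lemma}

\begin{proof}
Suppose $K\subseteq\mathcal X_f$ is a nondegenerate indecomposable subcontinuum, and put $d(K)=\sup_n|\pi_n(K)|$, so that $0<d(K)\le|E|=\frac32$. We construct another such subcontinuum $K'$ with $d(K')\ge2d(K)$. Repeating the construction contradicts the bound $\frac32$.

By Lemma~\ref{lem:f}, the set $W=G$ satisfies the hypotheses of Lemma~\ref{lem:unique} for $f|_E$, so no $\pi_n(K)$ meets $G$. Each interval $\pi_n(K)$ therefore lies in $J_0$ or in $J_1$, and the two alternate as $n$ grows. Choose $r\in\{0,1\}$ with $\pi_{r+2n}(K)\subseteq J_0$ for all $n$. For $x\in K$, \eqref{eq:renorm} gives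
\[
h(x_{r+2n})=hf^2(x_{r+2n+2})=f\bigl(h(x_{r+2n+2})\bigr).
\]
So each $h(x_{r+2n})$ lies in $f([-1,1])=E$, and $x\mapsto(h(x_{r+2n}))_{n\ge0}$ maps $K$ into $\mathcal X_f$. This map is continuous and injective, so its image $K'$ is homeomorphic to $K$. We have $|\pi_{r+2n}(K)|=\frac12|\pi_n(K')|\le\frac12d(K')$. For the remaining indices $i$, the interval $\pi_{i+1}(K)$ lies in $J_0$, where $f$ does not increase distances, so $|\pi_i(K)|=|f(\pi_{i+1}(K))|\le|\pi_{i+1}(K)|\le\frac12d(K')$. Hence $d(K)\le\frac12d(K')$.
\end{proof}

\begin{lemma}\label{lem:periods}
The set of periods of $f|_E$ is $\{2^m:m\ge0\}$.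
\end{lemma}

\begin{proof}
If a periodic orbit in $E$ meets $G$, it lies in $G$, since by Lemma~\ref{lem:f}(b) the predecessor in the orbit of a point of $G$ lies in $G$. On $G$ we have $f(x)-\frac7{12}=-2(x-\frac7{12})$, so the orbit is the fixed point $\frac7{12}$. Any other periodic orbit alternates between $J_0$ and $J_1$, so it has even period $2k$ and contains a point $x\in J_0$. By \eqref{eq:renorm}, $f^j(h(x))=h(x)$ if and only if $f^{2j}(x)=x$, so $h(x)$ has period $k$; being periodic, it lies in $f([-1,1])=E$. By induction on the period, all periods are powers of $2$.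

Conversely, let $y\in E$ have period $2^m$. Then $x=h^{-1}(y)\in J_0$, and by the same equivalence the least $j\ge1$ with $f^{2j}(x)=x$ is $2^m$. The period of $x$ is even, so it is $2^{m+1}$. Starting from the fixed point $\frac7{12}$ we obtain all powers of $2$.
\end{proof}

\section{The map $\varphi$ and its inverse limit}\label{sec:phi}

Let $(g_k)$ and $Y$ be as in Theorem~\ref{thm:transfer}. We blow up $f|_E$ along the backward orbit of the turning point,
\[
B=\widetilde B\cap E=\{x\in E:f^n(x)=0\text{ for some }n\ge0\}.
\]
The fiber maps must be assigned so that along every backward orbit in $B$ the maps $g_k$ appear in the right order. This is possible because each point of $B$ is a well-defined number of steps away from $0$: by Lemma~\ref{lem:notper}, for $b\in B$ there is exactly one $k(b)\ge0$ with $f^{k(b)}(b)=0$, the \emph{level} of $b$.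

We check the hypotheses of Section~\ref{sub:construction}. The set $B$ is countable, since every point has at most two preimages, and it is dense in $E$ by Lemma~\ref{lem:dense}. By Lemma~\ref{lem:notper}, $f^n(0)\notin B$ for $n\ge1$; in particular the endpoints $1=f(0)$ and $-\frac12=f^2(0)$ of $E$ are not in $B$. This gives (B1), and (B2) holds by definition. If $b\in B$ and $b\ne0$, then $f(b)\in B$ with $k(f(b))=k(b)-1$, while $f(0)\notin B$. So $B^*=B\setminus\{0\}$, and (B3) holds because $0$ is the only point near which $f$ is not strictly monotone. For (B4), put $\sigma(0)=+1$ and let the rule in (B4) define $\sigma(b)$ by recursion on the level.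

Fix weights $\omega_b$, and let $\varphi$ be the blow-up of $f|_E$ along $B$ with fiber maps
\[
v_b=g_{k(b)-1}\qquad(b\in B\setminus\{0\}).
\]
It is an interval map by Lemma~\ref{lem:cont}, which uses the hypothesis that each $g_k$ fixes $0$ and $1$. It is constant on $I_0$. Let $\Theta:\mathcal X_\varphi\to\mathcal X_f$ be the induced map.

\begin{lemma}\label{lem:Yfibers}
Let $y\in\mathcal X_f$. If no coordinate of $y$ is in $B$, then $\Theta^{-1}(y)$ is a point; otherwise it is a copy of $Y$. The second case occurs.
\end{lemma}

\begin{proof}
Let $y_N\in B$ have level $k$. Then $y_n\in B$ has level $k+n-N$ for $n\ge N$, so $v_{y_{n+1}}=g_{k+n-N}$. By Lemma~\ref{lem:fibers}(b), after the change of index $j=k+n-N$, the fiber is homeomorphic to the space of sequences $(\xi_j)_{j\ge k}$ with $g_j(\xi_{j+1})=\xi_j$, which is $Y$ with the first $k$ coordinates deleted. Since $f(E)=E$, there is $y\in\mathcal X_f$ with $y_0=0$.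
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:transfer}(2) and (3)]
The map $\Theta$ is a monotone surjection by Lemma~\ref{lem:fibers}(a), the continuum $\mathcal X_f$ is hereditarily decomposable by Lemma~\ref{lem:fHD} and does not depend on $(g_k)$, and the fibers are described by Lemma~\ref{lem:Yfibers}. Let $K\subseteq\mathcal X_\varphi$ be a nondegenerate subcontinuum. If $\Theta(K)$ is a point, then $K$ lies in a nondegenerate fiber, which is a copy of $Y$. Otherwise $K$ contains a fiber over a point with a coordinate in $B$ by Lemma~\ref{lem:swallow}, and this fiber is a copy of $Y$. This proves (2).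

Since $\mathcal X_\varphi$ contains a copy of $Y$, both properties in (3) pass from $\mathcal X_\varphi$ to $Y$. Conversely, let $Y$ be hereditarily decomposable and $K$ as above. If $\Theta(K)$ is a point, then $K$ lies in a copy of $Y$ and is decomposable. Otherwise $\Theta(K)$ is decomposable by Lemma~\ref{lem:fHD}, and so is $K$ by Lemma~\ref{lem:lift}. Finally, let $Y$ contain no arc, and suppose $K\subseteq\mathcal X_\varphi$ is an arc. Then $K$ does not lie in a copy of $Y$, so by (2) it contains one. As $Y$ is nondegenerate, it is then homeomorphic to a nondegenerate subcontinuum of an arc, so $Y$ is itself an arc, a contradiction.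
\end{proof}

\section{Scrambled sets and periods}\label{sec:chaos}

It remains to prove Theorem~\ref{thm:transfer}(1). For the tent map, two fixed intervals cover both of them again and again. For $f$ we find a pair of intervals at each scale $2^{-m}$, one on each side of $0$, such that either interval covers the pair at the \emph{next} scale. An orbit can thus choose a side of $0$ infinitely often, at times that become ever more sparse.

Let $Q=[\frac12,\frac34]$, and for $m\ge1$ let $Q_m^+=2^{-m}Q$ and $Q_m^-=-2^{-m}Q$. Then
\[
Q_m^+\subseteq(0,2^{-m}],\qquad Q_m^-\subseteq[-2^{-m},0),\qquad [-2^{-m},2^{-m}]\subseteq J_0\subseteq E .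
\]

\begin{lemma}\label{lem:cover}
For $m\ge1$, each of $f^{3\cdot2^m}(Q_m^+)$ and $f^{3\cdot2^m}(Q_m^-)$ contains $Q_{m+1}^+\cup Q_{m+1}^-$.
\end{lemma}

\begin{proof}
We have $f(\frac14)=1-\frac16(1-\frac34)=\frac{23}{24}$ and $f(\frac{23}{24})=\frac52-\frac{23}8=-\frac38$. Since $f$ is even and decreases on $[0,1]$,
\[
f(\pm Q)=[\tfrac14,\tfrac34],\qquad f^2(\pm Q)=[\tfrac14,\tfrac{23}{24}],\qquad f^3(\pm Q)=[-\tfrac38,\tfrac{23}{24}] ;
\]
the third image is the first to reach both sides of $0$. The map $h^m$ sends each of $Q_m^+$, $Q_m^-$ onto $Q$ or $-Q$. By \eqref{eq:renorm} with $j=3$, both images in the lemma equal $h^{-m}([-\frac38,\frac{23}{24}])$, which contains $2^{-m}[-\frac38,\frac38]$. This interval contains $Q_{m+1}^{+}=2^{-m}[\frac14,\frac38]$ and $Q_{m+1}^-=-2^{-m}[\frac14,\frac38]$.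
\end{proof}

For example, $f^6$ maps $Q_1^+=[\frac14,\frac38]$ onto $[-\frac{23}{48},\frac3{16}]$, which contains $[\frac18,\frac3{16}]$ and $[-\frac3{16},-\frac18]$.

Put $t_1=0$ and $t_{m+1}=t_m+3\cdot2^m$, and let $\Sigma$ be the set of sequences $s=(s_m)_{m\ge1}$ with $s_m\in\{+,-\}$.

\begin{lemma}\label{lem:itin}
For every $s\in\Sigma$ there is $x_s\in E$ with $f^{t_m}(x_s)\in Q_m^{s_m}$ for all $m\ge1$.
\end{lemma}

\begin{proof}
The sets $P_m=\{x\in E:f^{t_i}(x)\in Q_i^{s_i}\text{ for }1\le i\le m\}$ are compact and decrease with $m$. To see that $P_m\ne\emptyset$, take any $q_m\in Q_m^{s_m}$ and use Lemma~\ref{lem:cover} to choose, for $i=m-1,\dots,1$, points $q_i\in Q_i^{s_i}$ with $f^{3\cdot2^i}(q_i)=q_{i+1}$. Then $f^{t_i}(q_1)=q_i$ for $i\le m$, so $q_1\in P_m$. Take $x_s\in\bigcap_mP_m$.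
\end{proof}

\begin{lemma}\label{lem:words}
There is an uncountable set $\Sigma_0\subseteq\Sigma$ such that any two distinct elements of $\Sigma_0$ agree at infinitely many places and differ at infinitely many places.
\end{lemma}

\begin{proof}
Let $\nu:\mathbb N\to\mathbb N$ take every value infinitely often. For $\alpha\in\{+,-\}^{\mathbb N}$ define $s(\alpha)\in\Sigma$ by $s(\alpha)_{2k}=+$ for $k\ge1$ and $s(\alpha)_{2k+1}=\alpha_{\nu(k)}$ for $k\ge0$. If $\alpha_i\ne\alpha'_i$, then $s(\alpha)$ and $s(\alpha')$ differ at $2k+1$ whenever $\nu(k)=i$, and they agree at all even places. Let $\Sigma_0$ be the set of all $s(\alpha)$.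
\end{proof}

For $f$ itself the times $t_m$ show no separation, since $f^{t_m}(x_s)\to0$ for every $s$. In the blow-up, the two sides of $0$ are held apart by $I_0$.

\begin{proof}[Proof of Theorem~\ref{thm:transfer}(1)]
Let $I_0=[w^-,w^+]$ and $\delta=w^+-w^-=\omega_0>0$. The intervals $\theta^{-1}([-2^{-m},2^{-m}])$ decrease and have intersection $I_0$, so there are numbers $\eta_m\to0$ with
\[
\theta^{-1}([-2^{-m},2^{-m}])\subseteq[w^--\eta_m,\,w^++\eta_m].
\]
For $s\in\Sigma$ choose $\xi_s\in\theta^{-1}(x_s)$. By \eqref{eq:semi}, $\theta(\varphi^{t_m}(\xi_s))=f^{t_m}(x_s)\in Q_m^{s_m}$. Since $\theta$ is nondecreasing and $\theta^{-1}(0)=I_0$,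
\[
\varphi^{t_m}(\xi_s)\in(w^+,\,w^++\eta_m]\ \text{ if }s_m=+,\qquad
\varphi^{t_m}(\xi_s)\in[w^--\eta_m,\,w^-)\ \text{ if }s_m=- .
\]
So $|\varphi^{t_m}(\xi_s)-\varphi^{t_m}(\xi_{s'})|$ is greater than $\delta$ if $s_m\ne s'_m$ and at most $\eta_m$ if $s_m=s'_m$. For distinct $s,s'\in\Sigma_0$ both cases occur infinitely often. Hence $\xi_s\ne\xi_{s'}$, and
\[
\limsup_n|\varphi^n(\xi_s)-\varphi^n(\xi_{s'})|\ge\delta,\qquad\liminf_n|\varphi^n(\xi_s)-\varphi^n(\xi_{s'})|=0 .
\]
The set $\{\xi_s:s\in\Sigma_0\}$ is the required uncountable scrambled set.

Now consider periods. A periodic orbit of $f|_E$ misses $B$: otherwise it would contain $0$, contrary to Lemma~\ref{lem:notper}. Over $E\setminus B$ the map $\theta$ is injective. If $t$ is periodic for $\varphi$, then $\theta(t)$ is periodic for $f$ by \eqref{eq:semi}, and $\varphi^n(t)=t$ if and only if $f^n(\theta(t))=\theta(t)$, so the periods coincide. Conversely, if $x\in E$ is periodic for $f$ and $t$ is the only point of $\theta^{-1}(x)$, then $f^n(x)=x$ gives $\theta(\varphi^n(t))=x$ and so $\varphi^n(t)=t$. Thus $\varphi$ and $f|_E$ have the same periods, and by Lemma~\ref{lem:periods}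 these are the powers of $2$. By Misiurewicz's theorem, an interval map has positive topological entropy if and only if it has a period that is not a power of $2$; so $\varphi$ has zero entropy. This theorem is used nowhere else in the paper.
\end{proof}

\begin{thebibliography}{1}

\bibitem{chaos}
\emph{On indecomposability in chaotic attractors},
\texttt{http://www1.osu.cz/\textasciitilde{}boronski/chaos.pdf}.

\end{thebibliography}
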